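\title{The least singular value of a random matrix:\\ the constant $1$ fails at order $1/n$}

\begin{abstract}
Let $M$ be an $n\times n$ matrix with independent copies of a subgaussian variable $\xi$ of mean $0$ and variance $1$ as entries, and let $\sigma_n(M)$ be its least singular value. We ask whether $\mathbb P(\sigma_n(M)\le\varepsilon n^{-1/2})\le\varepsilon+e^{-cn}$ holds for every such $\xi$, all large $n$ and all $\varepsilon\ge0$. The answer is no: for an explicit mixture of two centered Gaussians the probability is at least $(1+\frac1{25n})\varepsilon$ for all $0<\varepsilon\le n^{-3/4}/\log n$. More generally, for bounded Gaussian scale mixtures with fourth cumulant $\kappa_4$ the probability is at least $\varepsilon\,(1+(\frac38\kappa_4-\frac14-o(1))/n)$ in this range, while for Gaussian entries it is at most $\varepsilon$. The proof writes the probability as the mass of a tube around the hypersurface of singular matrices and bounds the mass of the hypersurface from below, to relative precision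 $o(1/n)$, by a Stein identity on the sphere and a second-order Gaussian replacement in two columns.
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\xi$ be a real random variable with mean $0$ and variance $1$ that is subgaussian: $\mathbb P(|\xi|>t)\le2e^{-t^2/K_0^2}$ for some $K_0$ and all $t\ge0$. The least such $K_0$ is, up to absolute constant factors, the subgaussian norm of $\xi$. Let $M$ be an $n\times n$ matrix whose entries are independent copies of $\xi$, and let $\sigma_1(M)\ge\dots\ge\sigma_n(M)\ge0$ be its singular values, so that $\sigma_n(M)=\min_{|x|=1}|Mx|$.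

The Spielman--Teng conjecture predicted constants $C,c>0$, depending only on the subgaussian norm of $\xi$, such that $\mathbb P(\sigma_n(M)\le\varepsilon n^{-1/2})\le C\varepsilon+e^{-cn}$ for all $\varepsilon\ge0$. A theorem of Sah, Sahasrabudhe and Sawhney states that for all $n\ge2$ and all $\varepsilon\ge0$
\begin{equation}\label{eq:sss}
\mathbb P\big(\sigma_n(M)\le\varepsilon n^{-1/2}\big)\le(1+o(1))\,\varepsilon+e^{-\Omega_\xi(n)},
\end{equation}
where the $o(1)$ term, as $n\to\infty$, is at most $C_\xi(\log n)^{-1/16}$, and $C_\xi$ and the constant implicit in $\Omega_\xi(n)$ depend only on the subgaussian norm of $\xi$. The notes \cite{notes} pose the next problem: ``Whether the $o(1)$ can be removed entirely, giving $C=1$ on the nose, remains open.'' In precise form: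

\medskip
\noindent\textbf{Question.} Do there exist, for every such $\xi$, a constant $c_\xi>0$ and an integer $n_0(\xi)$ such that
\begin{equation}\label{eq:question}
\mathbb P\big(\sigma_n(M)\le\varepsilon n^{-1/2}\big)\le\varepsilon+e^{-c_\xi n}\qquad\text{for all }n\ge n_0(\xi)\text{ and all }\varepsilon\ge0\,?
\end{equation}

\medskip
We show that the answer is no.

\begin{theorem}\label{thm:main}
Let $\xi_*$ have law $\frac12N(0,\frac1{10})+\frac12N(0,\frac{19}{10})$. There is $n_1$ such that for $\xi=\xi_*$, all $n\ge n_1$ and all $0<\varepsilon\le n^{-3/4}/\log n$,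
\[
\mathbb P\big(\sigma_n(M)\le\varepsilon n^{-1/2}\big)\ge\Big(1+\frac1{25n}\Big)\varepsilon .
\]
Hence for every $c>0$ and all $n\ge n_2(c)$ the bound $\mathbb P(\sigma_n(M)\le\varepsilon n^{-1/2})\le\varepsilon+e^{-cn}$ fails for every $\varepsilon\in[e^{-cn/2},n^{-3/4}/\log n]$, and no $c_\xi$, $n_0(\xi)$ as in \eqref{eq:question} exist for $\xi=\xi_*$.
\end{theorem}

The second statement follows from the first, because $\varepsilon/(25n)\ge e^{-cn/2}/(25n)>e^{-cn}$ for such $\varepsilon$ and large $n$.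

The variable $\xi_*$ belongs to the following class. Let $g\sim N(0,1)$, let $\tau$ be independent of $g$ with
\[
\tau\in[a,b],\qquad 0<a\le1\le b<\infty,\qquad\mathbb E\tau=1,\qquad V:=\operatorname{Var}\tau,
\]
and put $\xi=\sqrt\tau\,g$. We call $\xi$ a \emph{bounded Gaussian scale mixture}. It has mean $0$ and variance $1$, it is subgaussian because $|\xi|\le\sqrt b\,|g|$, its density $f$ is bounded, smooth and positive, and its fourth cumulant is $\kappa_4:=\mathbb E\xi^4-3=3\,\mathbb E\tau^2-3=3V$. The variable $\xi_*$ corresponds to $\tau=1\pm\frac9{10}$ with probability $\frac12$ each, and $\xi=g$ to $\tau\equiv1$.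

\begin{theorem}\label{thm:general}
\textup{(a)} For every bounded Gaussian scale mixture $\xi$, uniformly in $0<\varepsilon\le n^{-3/4}/\log n$,
\[
\mathbb P\big(\sigma_n(M)\le\varepsilon n^{-1/2}\big)\ge\varepsilon\Big(1+\frac{\frac38\kappa_4-\frac14-o(1)}n\Big).
\]
Hence \eqref{eq:question} fails for every such $\xi$ with $\kappa_4>\frac23$.

\textup{(b)} For $\xi=g$, all $n\ge3$ and all $\varepsilon\ge0$,
\[
\mathbb P\big(\sigma_n(M)\le\varepsilon n^{-1/2}\big)\le\frac{\mu_n}{\sqrt n}\,\varepsilon\le\varepsilon,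
\]
where $\mu_n$ is the mean length of a standard Gaussian vector in $\mathbb R^n$.
\end{theorem}

So the validity of \eqref{eq:question} depends on $\xi$. We do not classify the $\xi$ for which it holds, and we do not claim that the threshold $\kappa_4=\frac23$ is optimal. Part (a) contains Theorem~\ref{thm:main}, since $\xi_*$ has $\kappa_4=2.43$; we prove Theorem~\ref{thm:main} first because it needs one estimate fewer. The bound \eqref{eq:sss} is not used in the proofs.

\subsection*{Why one would guess yes, and why the guess fails}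
The number $\sigma_n(M)$ is the distance from $M$ to the set of singular matrices: if $(M+E)x=0$ with $|x|=1$ then $\|E\|\ge|Mx|\ge\sigma_n(M)$, and removing the last term of the singular value decomposition attains this value. So $\{\sigma_n\le t\}$ is a tube of radius $t$ around a hypersurface. If $\xi$ has a smooth density, the mass of a thin tube is about $2t$ times the mass that the density puts on the hypersurface, which explains the term linear in $\varepsilon$. The exponential term is there for discrete laws: if $\xi=\pm1$, the first two columns coincide with probability $2^{-n}$.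

By \eqref{eq:sss} the constant $1$ is admissible in the limit, and by Theorem~\ref{thm:general}(b) it is admissible exactly for Gaussian entries. It is tempting to expect the same for all $\xi$. But the Gaussian slope is $\mu_n/\sqrt n=1-\frac1{4n}+O(n^{-2})$, so the room to spare is only $\frac1{4n}$, and for $\varepsilon$ polynomially small the term $e^{-cn}$ absorbs no relative error of polynomial size. The entries of $M$ act through sums $\sum_iu_i\xi_i$ with $|u|=1$, and the fourth cumulant of such a sum is $\kappa_4\sum_iu_i^4\ge\kappa_4/n$. The deviation from the Gaussian case is thus of the same order as the room. Its direction is visible for $n=1$, where the slope of $\mathbb P(|\xi|\le\varepsilon)$ at $0$ is $2f(0)=\sqrt{2/\pi}\,\mathbb E\tau^{-1/2}$. By Jensen's inequality this is at least the Gaussian value $\sqrt{2/\pi}\approx0.80$, and for $\xi_*$ it equals $\sqrt{2/\pi}\cdot\frac12(\sqrt{10}+\sqrt{10/19})\approx1.55$. Mixing variances raises the density at $0$. For large $n$ the gain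 shrinks to order $1/n$, and the task is to show that no other effect of order $1/n$ cancels it.

\subsection*{Plan}
Section~\ref{sec:tube} turns the probability into integrals over the singular hypersurface and settles the Gaussian case. Section~\ref{sec:slope} reduces Theorem~\ref{thm:main} to one inequality, Proposition~\ref{prop:key}, on the null vector of a singular matrix, and verifies its mechanism by hand for $2\times2$ matrices. Sections~\ref{sec:angle}--\ref{sec:key} prove the proposition, and Section~\ref{sec:fourth} proves Theorem~\ref{thm:general}(a).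

\section{Conventions and tools}\label{sec:tools}

From now on $\xi=\sqrt\tau\,g$ is a bounded Gaussian scale mixture. The constants $C,c>0$ depend only on $a,b$ and may change from line to line; so do the constants in $O(\cdot)$ and in ``$n$ large''. We take $n\ge3$, except in Section~\ref{sec:two}, and put
\[
m:=\lceil\log^2n\rceil,\qquad c_*:=\sqrt{2/\pi}=\mathbb E|g|.
\]
Each entry of a random matrix or vector comes with its own copy of $\tau$. \emph{Given $\tau$} means conditionally on all these copies; the entries are then independent centered Gaussians with variances in $[a,b]$. We write $f^\otimes(X)=\prod_if(X_i)$ for the density of a vector with independent $\xi$ entries, $p(M)=\prod_{ij}f(M_{ij})$ for the density of $M$, and $p_\tau$ for the conditional Gaussian density, so that $p=\mathbb E_\tau p_\tau$. Matrices carry the inner product $\langle X,Y\rangle=\operatorname{tr}X^TY$ with norm $\|\cdot\|_{HS}$, and $\|\cdot\|$ is the operator norm. For symmetric matrices, $B\le B'$ means that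 $B'-B$ is positive semidefinite; if $0<B\le B'$ then $B'^{-1}\le B^{-1}$, and the ordered eigenvalues of $B$ are at most those of $B'$.

\emph{The $\chi_n$ law.} This is the law of the length $r$ of a standard Gaussian vector in $\mathbb R^n$; its density is proportional to $r^{n-1}e^{-r^2/2}$, and $\mu_n=\mathbb Er\le(\mathbb Er^2)^{1/2}=\sqrt n$. Put $y=r^2/n-1$. Then $\mathbb Ey=0$, $\mathbb Ey^2=2/n$, and $\mathbb Ey^3$, $\mathbb Ey^4$ are $O(n^{-2})$. Since $|\sqrt{1+y}-1-\frac y2+\frac{y^2}8-\frac{y^3}{16}|\le Cy^4$ on $[-1,\infty)$,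
\begin{equation}\label{eq:mu}
\frac{\mu_n}{\sqrt n}=1-\frac1{4n}+O(n^{-2}).
\end{equation}

\emph{Pseudoinverse.} If $A$ has linearly independent columns, $A^+:=(A^TA)^{-1}A^T$. It is the unique matrix with $A^+A=I$ whose rows lie in $W=\operatorname{range}A$. It vanishes on $W^\perp$, its singular values are the reciprocals of those of $A$, and for $y\in W$ the vector $A^+y$ is the solution $x$ of $Ax=y$.

\emph{Coarea formula.} The normal Jacobian of a linear map between Euclidean spaces is $0$ if the map is not onto, and otherwise the absolute value of the determinant of its restriction to the orthogonal complement of its kernel. Let $\Sigma$ be a smooth hypersurface in a Euclidean space $E_1\oplus E_2$ (orthogonal sum), let $\pi$ be the projection onto $E_1$, and let $J$ be the normal Jacobian of $\pi$ restricted to the tangent space of $\Sigma$. The coarea formula states that for measurable $\phi\ge0$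
\begin{equation}\label{eq:coarea}
\int_\Sigma\phi\,J\,d\mathcal H=\int_{E_1}\Big(\int_{\Sigma\cap\pi^{-1}(y)}\phi\,d\mathcal H^{\dim E_2-1}\Big)dy,
\end{equation}
where $\mathcal H$ is surface measure on $\Sigma$ and $\mathcal H^k$ is $k$-dimensional Hausdorff measure.

\begin{lemma}\label{lem:jac}
If $\nu=(\nu_1,\nu_2)\in E_1\oplus E_2$ is a unit normal of $\Sigma$, then $J=|\nu_2|$.
\end{lemma}

\begin{proof}
The tangent space is $\{(y,x):\langle y,\nu_1\rangle+\langle x,\nu_2\rangle=0\}$. If $\nu_2=0$, its projection lies in $\nu_1^\perp$ and $J=0$. If $\nu_2\ne0$, the kernel of $\pi$ in it is $\{(0,x):x\perp\nu_2\}$, and the orthogonal complement of the kernel consists of the vectors $(y,\beta\nu_2/|\nu_2|)$ with $\beta=-\langle y,\nu_1\rangle/|\nu_2|$. The map $y\mapsto(y,\beta\nu_2/|\nu_2|)$ inverts $\pi$. It is isometric on $\nu_1^\perp$, stretches $\nu_1$ by $(1+|\nu_1|^2/|\nu_2|^2)^{1/2}=1/|\nu_2|$, and keeps these two directions orthogonal.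
\end{proof}

\section{The tube around the singular matrices}\label{sec:tube}

Let $S$ be the set of $n\times n$ matrices of rank exactly $n-1$. The gradient of $\det$ is the cofactor matrix, which is nonzero on $S$; so $S$ is a smooth hypersurface, and the normalized cofactor matrix $\nu(M)$ is a smooth unit normal. For $M\in S$ let $u,v$ be unit vectors with $u^TM=0$, $Mv=0$. They are unique up to sign and can be chosen smoothly near each point, being eigenvectors for the simple eigenvalue $0$ of $MM^T$ and $M^TM$. Differentiating $Mv=0$ along $S$ and multiplying by $u^T$ gives $u^T\dot Mv=0$. Hence $T_MS=\{\dot M:u^T\dot Mv=0\}$, and after a choice of sign $\nu=uv^T$. Since $v$ is defined only up to sign, we integrate only even functions of it. Put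
\[
Z:=\int_Sp\,d\mathcal H,\qquad Z_1:=\int_S|v_1|\,p\,d\mathcal H .
\]
Column permutations are isometries that preserve $S$ and $p$ and permute the coordinates of $v$. So integrals of even functions of $v$ against $p\,d\mathcal H$ are invariant under permutations of the coordinates; we refer to this as exchangeability.

\begin{lemma}[Tube formula]\label{lem:tube}
Write $\sigma_i=\sigma_i(M)$ for $M\in S$. For every $t\ge0$,
\[
\mathbb P(\sigma_n\le t)=\int_S\int_0^t1_{\{s<\sigma_{n-1}\}}\big[p(M+s\nu)+p(M-s\nu)\big]\prod_{i<n}\Big(1-\frac{s^2}{\sigma_i^2}\Big)\,ds\,d\mathcal H .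
\]
\end{lemma}

\begin{proof}
Consider the map $(M,s)\mapsto X=M+s\nu(M)$ on the open set $\{M\in S,\ 0<|s|<\sigma_{n-1}(M)\}$. Write $M=\sum_{i<n}\sigma_iu_iv_i^T$, $u_n=u$, $v_n=v$. Adding $suv^T$ gives a singular value decomposition of $X$ whose least singular value $|s|$ is simple. The last term of the decomposition is then determined by $X$, hence so are $M$ and $s$. Conversely, if $0<\sigma_n(X)<\sigma_{n-1}(X)$, removing the last term gives a preimage. So the map is a bijection onto $\{0<\sigma_n<\sigma_{n-1}\}$. The complement of this set lies in the zero set of the determinant or of the discriminant of the characteristic polynomial of $X^TX$, so it is null.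

For the Jacobian, the matrices $E_{ij}=u_iv_j^T$ with $(i,j)\ne(n,n)$ are an orthonormal basis of $T_MS$. Differentiating $Mv=0$, $u^TM=0$ and $|u|=|v|=1$ gives $M\dot v=-\dot Mv$, $\dot v\perp v$, and $\dot u^TM=-u^T\dot M$, $\dot u\perp u$. If $\dot M=E_{ij}$ with $i,j<n$, then $\dot Mv=0$ and $u^T\dot M=0$, so $\dot\nu=0$. If $\dot M=E_{in}$, then $\dot Mv=u_i$ and $u^T\dot M=0$, so $\dot v=-v_i/\sigma_i$, $\dot u=0$ and $\dot\nu=-E_{ni}/\sigma_i$. If $\dot M=E_{ni}$, then $\dot Mv=0$ and $u^T\dot M=v_i^T$, so $\dot u=-u_i/\sigma_i$, $\dot v=0$ and $\dot\nu=-E_{in}/\sigma_i$. The differential of the map therefore fixes $E_{ij}$ for $i,j<n$, sends $\partial_s$ to $E_{nn}$, and acts on the span of $E_{in},E_{ni}$ by the matrix with diagonal entries $1$ and off-diagonal entries $-s/\sigma_i$. Its determinant is $\prod_{i<n}(1-s^2/\sigma_i^2)$, and the change of variables formula gives the claim.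
\end{proof}

For small $t$ the right side is about $2tZ$. The integral $Z$ has no direct probabilistic description, but $Z_1$ has one: the weight $|v_j|$ is exactly the Jacobian of the map that deletes column $j$.

\begin{lemma}[One column]\label{lem:one}
Let $A$ be an $n\times(n-1)$ matrix with independent $\xi$ entries, let $u$ be a unit normal to its columns, and let $\tau_1,\dots,\tau_n$ be independent copies of $\tau$, independent of $A$. For measurable $\phi\ge0$ on $S$,
\begin{equation}\label{eq:one}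
\int_S\phi\,|v_n|\,p\,d\mathcal H=\mathbb E_A\int_{X\in\operatorname{range}A}\phi(A,X)\,f^\otimes(X)\,dX .
\end{equation}
Moreover $\int_{\operatorname{range}A}f^\otimes(X)\,dX\le(2\pi a)^{-1/2}$,
\begin{equation}\label{eq:Z1}
Z_1=\frac1{\sqrt{2\pi}}\,\mathbb E\Big(\sum_iu_i^2\tau_i\Big)^{-1/2},
\end{equation}
$Z\le nZ_1<\infty$, and $\{v_1=0\}$ is an $\mathcal H$-null subset of $S$.
\end{lemma}

\begin{proof}
Apply \eqref{eq:coarea} to the projection $M=(A,X)\mapsto A$. The last column of $\nu=uv^T$ is $v_nu$, so $J=|v_n|$ by Lemma~\ref{lem:jac}. Almost every $A$ has full rank, and then $(A,X)\in S$ exactly when $X\in\operatorname{range}A$. This is \eqref{eq:one}. The integral of $f^\otimes$ over the hyperplane $u^\perp$ is the density at $0$ of $\langle u,X\rangle$ for a column $X$ independent of $A$. Given $\tau$, $\langle u,X\rangle\sim N(0,\sum_iu_i^2\tau_i)$ with variance at least $a$. This gives the bound and, with $\phi=1$ and exchangeability, \eqref{eq:Z1}. Since $\sum_j|v_j|\ge1$, we get $Z\le nZ_1$.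

For $A$ of full rank and $X\in\operatorname{range}A$, $v$ is proportional to $(A^+X,-1)$, and $(A^+X)_1=0$ defines a hyperplane in $\operatorname{range}A$. By \eqref{eq:one} the set $\{v_1=0\}$ is null for $|v_n|\,p\,d\mathcal H$, and by exchangeability for $|v_j|\,p\,d\mathcal H$, $2\le j\le n$. On $\{v_1=0\}$ we have $\sum_{j\ge2}|v_j|\,p>0$, so the set is $\mathcal H$-null.
\end{proof}

We write $\mathbb E_S$ for expectation under the probability measure $Z^{-1}p\,d\mathcal H$, so that $Z_1=Z\,\mathbb E_S|v_1|$.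

\begin{proof}[Proof of Theorem~\ref{thm:general}(b)]
Let $\tau\equiv1$. Since $\langle M,\nu\rangle=u^TMv=0$, we have $p(M\pm s\nu)=p(M)e^{-s^2/2}\le p(M)$, and the Jacobian in Lemma~\ref{lem:tube} lies in $[0,1]$. So $\mathbb P(\sigma_n\le t)\le2tZ$. For orthogonal $O$, the map $M\mapsto MO$ is an isometry that preserves $S$ and $p$ and sends $v$ to $O^Tv$. Hence $v$, with a random sign, is uniform on the sphere under $\mathbb E_S$, and $rv$ is a standard Gaussian vector if $r\sim\chi_n$ is independent of $v$. Therefore $\mu_n\mathbb E_S|v_1|=c_*$, that is, $\mu_nZ_1=c_*Z$. By \eqref{eq:Z1}, $Z_1=(2\pi)^{-1/2}$, and $c_*\sqrt{2\pi}=2$, so $2Z=\mu_n$. Take $t=\varepsilon n^{-1/2}$.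
\end{proof}

For the lower bounds we must control the two ways in which the tube differs from a product: the variation of $p$ along the normal, and the curvature factor.

\begin{proposition}\label{prop:lower}
For $0<t\le1$,
\[
\mathbb P(\sigma_n\le t)\ge2t\,e^{-t^2/2a}\Big[Z-Cn^2t^2\Big(1+\log\frac1t\Big)\Big].
\]
\end{proposition}

\begin{proof}
Given $\tau$, the density is a centered Gaussian, and $\sum_{ij}\nu_{ij}^2=1$, so
\[
p_\tau(M+s\nu)+p_\tau(M-s\nu)=2p_\tau(M)\exp\Big(-\sum_{ij}\frac{s^2\nu_{ij}^2}{2\tau_{ij}}\Big)\cosh\Big(s\sum_{ij}\frac{M_{ij}\nu_{ij}}{\tau_{ij}}\Big)\ge2p_\tau(M)e^{-s^2/2a}.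
\]
Average over $\tau$. Next, $1_{\{s<\sigma_{n-1}\}}\prod_{i<n}(1-s^2/\sigma_i^2)\ge1-\min(1,s^2\sum_{i<n}\sigma_i^{-2})$: for $s<\sigma_{n-1}$ use $\prod(1-x_i)\ge1-\sum x_i$ on $[0,1]^{n-1}$, and for $s\ge\sigma_{n-1}$ the right side is $0$. By Lemma~\ref{lem:tube},
\[
\mathbb P(\sigma_n\le t)\ge2te^{-t^2/2a}\,[Z-\mathcal E],\qquad\mathcal E:=\int_S\min\Big(1,t^2\sum_{i<n}\sigma_i(M)^{-2}\Big)p\,d\mathcal H .
\]
For $M=(A,X)$ we have $MM^T=AA^T+XX^T\ge AA^T$, so $\sigma_i(M)\ge\sigma_i(A)$ for $i\le n-1$. Insert $1\le\sum_j|v_j|$ and use exchangeability and Lemma~\ref{lem:one}: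
\[
\mathcal E\le Cn\,\mathbb E_A\min\Big(1,t^2\sum_i\sigma_i(A)^{-2}\Big).
\]
Let $d_j$ be the distance from column $j$ of $A$ to the span of the other $n-2$ columns. The ratio of Gram determinants gives $((A^TA)^{-1})_{jj}=d_j^{-2}$, so $\sum_i\sigma_i(A)^{-2}=\sum_jd_j^{-2}$, and $\mathcal E\le Cn\sum_{j\le n-1}\mathbb E\min(1,t^2d_j^{-2})$. Now $d_j=|z|$, where $z$ is the projection of column $j$ on a plane independent of it. Given $\tau$ and the plane, $z$ is a Gaussian vector in $\mathbb R^2$ with covariance at least $aI_2$, so its density is at most $(2\pi a)^{-1}$. Splitting at $|z|=t$ and $|z|=1$,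
\[
\mathbb E\min(1,t^2|z|^{-2})\le\frac1{2\pi a}\Big(\pi t^2+2\pi t^2\log\frac1t\Big)+t^2 .
\qedhere
\]
\end{proof}

\section{The slope at zero}\label{sec:slope}

Put $\gamma_n:=2Z/\sqrt n$. With $t=\varepsilon/\sqrt n$, Proposition~\ref{prop:lower} reads
\[
\mathbb P(\sigma_n\le\varepsilon n^{-1/2})\ge\varepsilon\,e^{-\varepsilon^2/(2an)}\Big[\gamma_n-C\sqrt n\,\varepsilon^2\Big(1+\log\frac{\sqrt n}\varepsilon\Big)\Big].
\]
The function $\varepsilon^2(1+\log(\sqrt n/\varepsilon))$ is increasing on $(0,1]$, and at $\varepsilon=n^{-3/4}/\log n$ the subtracted term is $O(1/(n\log n))$. This is the reason for the range of $\varepsilon$ in the theorems. In that range also $e^{-\varepsilon^2/(2an)}=1-o(1/n)$. So for every fixed real $\gamma$,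
\begin{equation}\label{eq:slope}
\gamma_n\ge1+\frac{\gamma-o(1)}n\quad\Longrightarrow\quad\mathbb P(\sigma_n\le\varepsilon n^{-1/2})\ge\varepsilon\Big(1+\frac{\gamma-o(1)}n\Big)
\end{equation}
uniformly in $0<\varepsilon\le n^{-3/4}/\log n$. Since $Z=Z_1/\mathbb E_S|v_1|$ and $c_*\sqrt{2\pi}=2$,
\begin{equation}\label{eq:three}
\gamma_n=\frac{\mu_n}{\sqrt n}\cdot\sqrt{2\pi}\,Z_1\cdot\frac{c_*}{\mu_n\,\mathbb E_S|v_1|}.
\end{equation}
The first factor is the Gaussian slope. The second and third factors equal $1$ in the Gaussian case. The second carries the gain seen for $n=1$.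

\begin{lemma}\label{lem:gain}
With $u$ as in Lemma~\ref{lem:one} and $\Delta=\tau-1$,
\[
\sqrt{2\pi}\,Z_1\ge1+\tfrac38V\,\mathbb E\sum_iu_i^4-\tfrac5{16}\,\mathbb E[\Delta^3]\;\mathbb E\sum_iu_i^6 .
\]
\end{lemma}

\begin{proof}
The fourth derivative of $(1+x)^{-1/2}$ is positive, so Taylor's formula gives $(1+x)^{-1/2}\ge1-\frac x2+\frac38x^2-\frac5{16}x^3$ for $x>-1$. In \eqref{eq:Z1} we have $\sum_iu_i^2\tau_i=1+x$ with $x=\sum_iu_i^2\Delta_i\ge a-1>-1$, where the $\Delta_i=\tau_i-1$ are independent, centered and independent of $u$. Given $u$, the first three moments of $x$ are $0$, $V\sum_iu_i^4$ and $\mathbb E[\Delta^3]\sum_iu_i^6$.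
\end{proof}

The third factor is the heart of the matter. It compares the null vector of a matrix conditioned to be singular with a uniform vector on the sphere, and we need it to be at least $1-o(1/n)$.

\begin{proposition}\label{prop:key}
For $n$ large, $\mu_nZ_1\le c_*Z+Cm^5n^{-3/2}$.
\end{proposition}

Multiplying by $2/(c_*\sqrt n)=\sqrt{2\pi/n}$, the proposition says
\begin{equation}\label{eq:gamma}
\gamma_n\ge\frac{\mu_n}{\sqrt n}\,\sqrt{2\pi}\,Z_1-\frac{Cm^5}{n^2}.
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:main}, given Proposition~\ref{prop:key}]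
For $\xi_*$ we have $a=0.1$, $b=1.9$, $V=0.81$, and $\Delta=\pm0.9$ is symmetric, so $\mathbb E\Delta^3=0$. By the Cauchy--Schwarz inequality $\sum_iu_i^4\ge1/n$. Lemma~\ref{lem:gain} gives $\sqrt{2\pi}Z_1\ge1+\frac{3V}{8n}$, and then \eqref{eq:gamma} and \eqref{eq:mu} give $\gamma_n\ge1+(\frac38\cdot0.81-\frac14-o(1))/n=1+(0.05375-o(1))/n$. Since $0.05375>\frac1{25}$, the theorem follows from \eqref{eq:slope}.
\end{proof}

The crude bound $\sum_iu_i^4\ge1/n$ wins against the room $\frac1{4n}$ when $V>\frac23$; this dictates the large variance of $\tau$ in $\xi_*$.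

\subsection{The case of $2\times2$ matrices}\label{sec:two}

Exchangeability alone gives $\mathbb E_S|v_1|\le(\mathbb E_Sv_1^2)^{1/2}=n^{-1/2}$, whereas Proposition~\ref{prop:key} asks for $\mathbb E_S|v_1|\le c_*/\mu_n\approx0.80\,n^{-1/2}$ up to a relative error $o(1/n)$. At that precision we cannot assume that $v$ is uniform. What saves the inequality is that the deviation from uniformity has a sign. This can be seen for $n=2$.

Write $\mathsf c=\cos\theta$, $\mathsf s=\sin\theta$. The $2\times2$ matrices of rank one are parametrized bijectively by their columns $(-\mathsf sz,\mathsf cz)$ with $z\in\mathbb R^2\setminus\{0\}$, $\theta\in[0,\pi)$, and then $v=\pm(\mathsf c,\mathsf s)$. The tangent vectors $(-\mathsf se_k,\mathsf ce_k)$, $k=1,2$, are orthonormal, and $\partial_\theta=(-\mathsf cz,-\mathsf sz)$ is orthogonal to them with norm $|z|$. So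
\begin{equation}\label{eq:area}
d\mathcal H=|z|\,dz\,d\theta .
\end{equation}
Let $\bar F(\theta)=\int|z|\,p(-\mathsf sz,\mathsf cz)\,dz$. Then $Z=\int_0^\pi\bar F\,d\theta$ and, by exchangeability, $Z_1=\frac12\int_0^\pi(|\mathsf c|+|\mathsf s|)\bar F\,d\theta$. As $\mu_2=\sqrt{\pi/2}$,
\begin{equation}\label{eq:n2}
\mu_2Z_1-c_*Z=\frac{\mu_2}2\int_0^\pi\Big(|\mathsf c|+|\mathsf s|-\frac4\pi\Big)\bar F(\theta)\,d\theta,
\end{equation}
and the bracket has mean zero on $[0,\pi)$.

For a positive definite $d\times d$ matrix $\Gamma$ let $\eta(\Gamma)=\mathbb E|N(0,\Gamma)|$. For $d=2$, polar coordinates give $\eta(\Gamma)=\frac{\mu_2}{2\pi}\int_0^{2\pi}(e_\phi^T\Gamma e_\phi)^{1/2}d\phi$ with $e_\phi=(\cos\phi,\sin\phi)$. The averages of $\cos^2\phi$ and $\cos^4\phi$ are $\frac12$ and $\frac38$, so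
\begin{equation}\label{eq:eta}
\eta(\operatorname{diag}(1+s,1))=\frac{\mu_2}{2\pi}\int_0^{2\pi}\sqrt{1+s\cos^2\phi}\,d\phi=\mu_2\Big(1+\frac s4-\frac{3s^2}{64}+O(s^3)\Big).
\end{equation}
Given $\tau$, the integrand of $\bar F$ is $|z|$ times a Gaussian in $z$ with independent coordinates of variances $\Gamma_i=(\mathsf s^2/\tau_{i1}+\mathsf c^2/\tau_{i2})^{-1}$. Collecting the normalizations, $\bar F=\mathbb E_\tau F_\tau$ with
\[
F_\tau(\theta)=\frac1{2\pi}\prod_{i=1,2}\big(\mathsf c^2\tau_{i1}+\mathsf s^2\tau_{i2}\big)^{-1/2}\,\eta\big(\operatorname{diag}(\Gamma_1,\Gamma_2)\big),\qquad\Gamma_i=\frac{\tau_{i1}\tau_{i2}}{\mathsf c^2\tau_{i1}+\mathsf s^2\tau_{i2}} .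
\]
For $\tau\equiv1$ this is the constant $\mu_2/2\pi$. Suppose $|\tau-1|\le\zeta\le\frac12$ and expand in the four variables $\tau_{ij}-1$. Linear and mixed quadratic terms have mean zero, and the cubic remainder has mean $O(\zeta V)$. For $\tau_{11}=1+\delta$ and the other variances equal to $1$, the prefactor is $(1+\mathsf c^2\delta)^{-1/2}=1-\frac12\mathsf c^2\delta+\frac38\mathsf c^4\delta^2+\cdots$ and $\Gamma_1=1+\mathsf s^2\delta-\mathsf c^2\mathsf s^2\delta^2+\cdots$. By \eqref{eq:eta} the coefficient of $\delta^2$ in $2\pi F_\tau/\mu_2$ is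
\[
\tfrac38\mathsf c^4-\tfrac18\mathsf c^2\mathsf s^2-\tfrac14\mathsf c^2\mathsf s^2-\tfrac3{64}\mathsf s^4 .
\]
The entry $\tau_{21}$ gives the same, and $\tau_{12},\tau_{22}$ give it with $\mathsf c$ and $\mathsf s$ exchanged. The sum is $\frac{21}{32}(\mathsf c^4+\mathsf s^4)-\frac32\mathsf c^2\mathsf s^2$. With
\begin{equation}\label{eq:trig}
\mathsf c^4+\mathsf s^4=\tfrac14(3+\cos4\theta),\qquad\mathsf c^2\mathsf s^2=\tfrac18(1-\cos4\theta)
\end{equation}
we obtain
\[
\bar F(\theta)=\frac{\mu_2}{2\pi}\Big[1+V\Big(\frac{39}{128}+\frac{45}{128}\cos4\theta\Big)+O(\zeta V)\Big].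
\]
The null vector is pulled toward the coordinate axes, where $|v_1|+|v_2|$ is smallest. Indeed
\[
\int_0^\pi(|\mathsf c|+|\mathsf s|)\cos4\theta\,d\theta=4\int_0^{\pi/2}\cos\theta\cos4\theta\,d\theta=2\Big(\frac15-\frac13\Big)=-\frac4{15},
\]
so \eqref{eq:n2} equals $\frac{\mu_2^2}{4\pi}V(-\frac3{32}+O(\zeta))$, which is nonpositive for small $\zeta$.

The general proof has the same three ingredients: a test function of one angle with mean zero and a nonpositive fourth Fourier coefficient (Section~\ref{sec:angle}); an expansion of the angular density whose second-order term is a constant plus a nonnegative multiple of $\cos4\theta$ (Section~\ref{sec:functional}); and a small parameter. For large $n$ the variances $\tau$ are not close to $1$. The small parameter is instead the influence of a single entry, which is $O(m/n)$ with high probability (Section~\ref{sec:deloc}).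

\section{Reduction to one angle}\label{sec:angle}

\subsection{A Stein identity on the sphere}

Uniformity on the sphere means invariance under the rotations of all coordinate planes, and by exchangeability all planes play the same role. We want an exact formula for $\mu_nZ_1-c_*Z$ that involves only the plane of $(v_1,v_2)$. It comes from the solution $h$ of the equation $h''-xh'=|x|-\mathbb E|g|$.

Let $\mathcal M(x)=\int_0^\infty e^{-xs-s^2/2}ds$ for $x\ge0$. It is positive and decreasing, with $\mathcal M(0)=\sqrt{\pi/2}=1/c_*$. From $\int_0^\infty(x+s)e^{-xs-s^2/2}ds=1$ we get $\mathcal M'=x\mathcal M-1\in[-1,0]$. Let $h$ be the even function with $h(0)=0$ and $h'(x)=-1+c_*\mathcal M(x)$ for $x\ge0$. Then $h'(0)=0$, so $h\in C^2(\mathbb R)$, and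
\begin{equation}\label{eq:stein}
|h'|\le1,\qquad|h''|\le c_*,\qquad h''(x)-xh'(x)=|x|-c_* ;
\end{equation}
for $x\ge0$ the last identity is $c_*(x\mathcal M-1)+x-c_*x\mathcal M=x-c_*$. Let $L_{ij}=x_i\partial_j-x_j\partial_i$ be the generator of rotations in the plane $(i,j)$; if $(x_1,x_2)=\beta(\mathsf c,\mathsf s)$ then $L_{12}=\partial_\theta$. Since $L_{ij}h(x_i)=-x_jh'(x_i)$ and $L_{ij}^2h(x_i)=x_j^2h''(x_i)-x_ih'(x_i)$, we have $L_{ij}^2[h(x_i)+h(x_j)]=\Psi(x_i,x_j)$ with
\[
\Psi(x_1,x_2):=x_2^2h''(x_1)-x_1h'(x_1)+x_1^2h''(x_2)-x_2h'(x_2).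
\]
The function $\Psi$ is even, and $|\Psi(x_1,x_2)|\le2c_*(x_1^2+x_2^2)$ because $|xh'(x)|\le c_*x^2$.

\begin{lemma}\label{lem:stein}
Let $r\sim\chi_n$ and $\mathcal I(r):=\int_S\Psi(rv_1,rv_2)\,p\,d\mathcal H$. Then
\[
\mu_nZ_1-c_*Z=\frac{n-1}2\,\mathbb E_r\big[r^{-2}\mathcal I(r)\big].
\]
\end{lemma}

\begin{proof}
Let $v$ be distributed under $\mathbb E_S$, independent of $r$, and $x=rv$. Summing over pairs,
\[
r^{-2}\sum_{i<j}\Psi(x_i,x_j)=\sum_i\Big[(1-v_i^2)h''(x_i)-\frac{n-1}r\,v_ih'(x_i)\Big].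
\]
Fix $v$ and $i$, and let $G(r)=h(rv_i)$. The $i$th term is $h''(x_i)-G''-\frac{n-1}rG'$. The function $G'r^{n-1}e^{-r^2/2}$ vanishes at $0$ and $\infty$, and its derivative is $[G''+(\frac{n-1}r-r)G']\,r^{n-1}e^{-r^2/2}$. Hence $\mathbb E_r[G''+\frac{n-1}rG']=\mathbb E_r[rG']=\mathbb E_r[x_ih'(x_i)]$. By \eqref{eq:stein}, the expectation of the sum is $\sum_i(\mathbb E|x_i|-c_*)=n(\mu_nZ_1/Z-c_*)$. On the left every term $r^{-2}\Psi(x_i,x_j)$ is bounded by $2c_*$, and by exchangeability the expectation is $\binom n2Z^{-1}\mathbb E_r[r^{-2}\mathcal I(r)]$. Multiply by $Z/n$.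
\end{proof}

If the angle of $(v_1,v_2)$ were uniform given its length, $\mathcal I(r)$ would vanish, since $\Psi$ is a second derivative in $\theta$. The price of the reduction is the factor $n-1$. For \eqref{eq:gamma} to have an error $o(1/n)$ we need $r^{-2}\mathcal I(r)\le o(n^{-3/2})$.

\subsection{Removing two columns}

We need the joint law of $(v_1,v_2)$ in polar coordinates. Let $d\in\{1,2\}$ and $n'=n-2+d$. Let $A$ be an $n'\times(n-2)$ matrix of full rank, $W=\operatorname{range}A$, and $P$ the orthogonal projection onto $W^\perp$, of rank $d$. For $Y_1,Y_2\in\mathbb R^{n'}$ put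
\[
Y_\theta=\mathsf cY_1+\mathsf sY_2,\qquad Y_\theta^\perp=-\mathsf sY_1+\mathsf cY_2,
\]
so that $Y_1=\mathsf cY_\theta-\mathsf sY_\theta^\perp$, $Y_2=\mathsf sY_\theta+\mathsf cY_\theta^\perp$. For a density $\varphi(Y_1,Y_2)$ and a function $\phi$ on $W$ define the integral over the slice $\{Y_\theta\in W\}$,
\[
\mathcal J^\varphi_{A,\theta}[\phi]:=\int_WdY\int_{\mathbb R^{n'}}dY'\;\varphi(\mathsf cY-\mathsf sY',\,\mathsf sY+\mathsf cY')\,|PY'|\,\phi(Y),
\]
and omit $\varphi$ when $\varphi=f^\otimes(Y_1)f^\otimes(Y_2)$. Let $R=R(Y)=\sqrt{1+|A^+Y|^2}$.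

\begin{lemma}[Two columns]\label{lem:twocol}
Let $\psi$ be a bounded even function on $\mathbb R^2$ and let $A$ have independent $\xi$ entries.

\textup{(a)} For $d=2$,
$\displaystyle\int_S\psi(v_1,v_2)\,p\,d\mathcal H=\mathbb E_A\int_0^\pi\mathcal J_{A,\theta}\big[R\,\psi(\mathsf c/R,\mathsf s/R)\big]\,d\theta$.

\textup{(b)} For $d=1$, let $u\in\mathbb R^n$ be a unit null vector of the $(n-1)\times n$ matrix $(Y_1,Y_2,A)$ with independent $\xi$ entries. Then
$\displaystyle\mathbb E\,\psi(u_1,u_2)=\mathbb E_A\int_0^\pi\mathcal J_{A,\theta}\big[\psi(\mathsf c/R,\mathsf s/R)\big]\,d\theta$.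
\end{lemma}

\begin{proof}
By splitting into positive and negative parts (recall $Z<\infty$) we may take $\psi\ge0$.

(a) Write $M=(Y_1,Y_2,A)$, $v=(v_1,v_2,v'')$, $\rho=|(v_1,v_2)|$. The first two columns of $\nu$ are $v_1u,v_2u$, so the projection $M\mapsto A$ has $J=\rho$ by Lemma~\ref{lem:jac}, and $\rho>0$ almost everywhere by Lemma~\ref{lem:one}. We apply \eqref{eq:coarea} with $\phi=\psi p/\rho$. For $A$ of full rank, $\operatorname{rank}M=n-2+\operatorname{rank}(PY_1,PY_2)$. So the fiber is the product of $W\times W$ with the set of rank-one $2\times2$ matrices $(PY_1,PY_2)=(-\mathsf sz,\mathsf cz)$, $z\in W^\perp\setminus\{0\}$, whose area element is \eqref{eq:area}. At such a point $PY_\theta=0$ and $PY_\theta^\perp=z$. Applying $P$ to $Mv=0$ gives $(-\mathsf sv_1+\mathsf cv_2)z=0$, so $(v_1,v_2)=\pm\rho(\mathsf c,\mathsf s)$. Then $\pm\rho Y_\theta+Av''=0$ with $Y_\theta\in W$, so $|v''|=\rho|A^+Y_\theta|$, and $|v|=1$ gives $\rho=1/R(Y_\theta)$. For fixed $\theta$, rotating the $W$-components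 of $(Y_1,Y_2)$ by $\theta$ preserves Lebesgue measure on $W\times W$; the new variables are $Y=Y_\theta\in W$ and the $W$-component of $Y'=Y_\theta^\perp$, which together with $z$ makes up $Y'$.

(b) Fix $A$ and integrate over $(Y_1,Y_2)$. Now $(PY_1,PY_2)$ is a point of the plane $W^\perp\times W^\perp$. Use polar coordinates $(-\mathsf sz,\mathsf cz)$ with $z\in W^\perp\cong\mathbb R$, $\theta\in[0,\pi)$ and area element $|z|\,dz\,d\theta$. For $z\ne0$ the matrix has rank $n-1$, and the computation in (a) gives $(u_1,u_2)=\pm(\mathsf c,\mathsf s)/R(Y_\theta)$.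
\end{proof}

\subsection{A Laplace representation in $R$}

By Lemma~\ref{lem:twocol}(a), $\mathcal I(r)$ is an average of $\mathcal J_{A,\theta}[R\,\Psi(r\mathsf c/R,r\mathsf s/R)]$. Given $\tau$ this is a Gaussian integral, but of a complicated function of the quadratic form $R^2$. Gaussian integrals of $e^{-\omega^2R^2/2}$ are explicit, so we write the integrand as a superposition of these exponentials. The kernel takes over the role of $|\mathsf c|+|\mathsf s|-\frac4\pi$ in \eqref{eq:n2}.

\begin{lemma}\label{lem:laplace}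
For $r>0$ there is a function $\Lambda_r(\theta,\omega)$ such that for all $R>0$ and $\theta$
\begin{equation}\label{eq:laplace}
R\,\Psi(r\mathsf c/R,r\mathsf s/R)=\int_0^\infty\Lambda_r(\theta,\omega)\,e^{-\omega^2R^2/2}\,d\omega,
\end{equation}
and for all $\omega>0$
\begin{equation}\label{eq:kernel}
|\Lambda_r|\le\frac4\pi r^2,\qquad\int_0^\pi\Lambda_r\,d\theta=0,\qquad\int_0^\pi\cos4\theta\,\Lambda_r\,d\theta\le0 .
\end{equation}
\end{lemma}

\begin{proof}
\emph{The kernel for $h'$.} For $x\ge0$ let $k(x,\omega)=\frac{2x}\pi\int_0^{\pi/2}\sin\phi\,e^{-x\omega\sin\phi}d\phi$. We claim that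
\begin{equation}\label{eq:hprime}
h'(x/R)=-\int_0^\infty k(x,\omega)\,e^{-\omega^2R^2/2}\,d\omega .
\end{equation}
With $\beta=x/R$ and $s=R\omega$, and using $y\mathcal M(y)=1+\mathcal M'(y)$, the integral equals
\[
\frac2\pi\int_0^{\pi/2}\beta\sin\phi\,\mathcal M(\beta\sin\phi)\,d\phi=1-\frac2\pi\int_0^{\pi/2}\!\!\int_0^\infty e^{-\beta s\sin\phi-s^2/2}\,s\,ds\,d\phi .
\]
The double integral is $\int_0^\infty\!\int_0^\infty e^{-\beta y_1-(y_1^2+y_2^2)/2}dy_1dy_2=\sqrt{\pi/2}\,\mathcal M(\beta)$ in polar coordinates. So the integral equals $1-c_*\mathcal M(\beta)=-h'(\beta)$.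

\emph{Definition of $\Lambda_r$.} We have $0\le k\le2x/\pi$, and $|\partial_xk|\le2/\pi$ because $|1-y|e^{-y}\le1$ for $y\ge0$. So \eqref{eq:hprime} may be differentiated in $x$: $R^{-1}h''(x/R)=-\int_0^\infty\partial_xk\,e^{-\omega^2R^2/2}d\omega$. As $h''$ and $xh'(x)$ are even,
\[
R\,\Psi\Big(\frac{r\mathsf c}R,\frac{r\mathsf s}R\Big)=\frac{r^2\mathsf s^2}Rh''\Big(\frac{r|\mathsf c|}R\Big)-r|\mathsf c|\,h'\Big(\frac{r|\mathsf c|}R\Big)+\frac{r^2\mathsf c^2}Rh''\Big(\frac{r|\mathsf s|}R\Big)-r|\mathsf s|\,h'\Big(\frac{r|\mathsf s|}R\Big),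
\]
which gives \eqref{eq:laplace} with
\[
\Lambda_r=-r^2\mathsf s^2\,\partial_xk(r|\mathsf c|,\omega)+r|\mathsf c|\,k(r|\mathsf c|,\omega)-r^2\mathsf c^2\,\partial_xk(r|\mathsf s|,\omega)+r|\mathsf s|\,k(r|\mathsf s|,\omega).
\]
The first and third terms together, and the second and fourth together, are at most $\frac2\pi r^2$ in absolute value.

\emph{Mean zero.} Let $\mathfrak n(y)=\int_0^{ry}k(x,\omega)\,dx$. Then $\mathfrak n'(y)=rk(ry,\omega)$ and $\mathfrak n''(y)=r^2\partial_xk(ry,\omega)$, so $\Lambda_r=-\partial_\theta^2[\mathfrak n(|\mathsf c|)+\mathfrak n(|\mathsf s|)]$. Since $\mathfrak n'(0)=0$, the even function $\mathfrak n(|y|)$ is $C^2$. The bracket is therefore $C^2$ and $\pi$-periodic in $\theta$, and $\int_0^\pi\Lambda_r\,d\theta=0$.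

\emph{The fourth Fourier coefficient.} Integrate by parts twice, use the symmetries $\theta\mapsto\pi-\theta$ and $\theta\mapsto\frac\pi2-\theta$ of $\cos4\theta$, and integrate by parts once more:
\[
\int_0^\pi\cos4\theta\,\Lambda_r\,d\theta=64\int_0^{\pi/2}\cos4\theta\,\mathfrak n(\cos\theta)\,d\theta=16r\int_0^{\pi/2}\sin4\theta\sin\theta\,k(r\cos\theta,\omega)\,d\theta=\frac{32r^2}\pi\mathcal D,
\]
\[
\mathcal D=\int_0^{\pi/2}\!\!\int_0^{\pi/2}\sin4\theta\sin\theta\cos\theta\;e^{-r\omega\sin\phi\cos\theta}\sin\phi\,d\phi\,d\theta .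
\]
The exponent depends only on $x=\sin\phi\cos\theta$, so we view $\mathcal D$ as an integral over an octant of the unit sphere, $(x,y,z)=(\sin\phi\cos\theta,\sin\phi\sin\theta,\cos\phi)$, and integrate first over the circles $x=\text{const}$. We have $\sin4\theta\sin\theta\cos\theta=4x^2y^2(x^2-y^2)/(x^2+y^2)^3$. In the coordinates $y=\sqrt{1-x^2}\cos\vartheta$, $z=\sqrt{1-x^2}\sin\vartheta$ the area element is $dx\,d\vartheta$. With $t=\tan\vartheta$,
\[
y^2=\frac{1-x^2}{1+t^2},\qquad x^2+y^2=\frac{1+x^2t^2}{1+t^2},\qquad x^2-y^2=\frac{1+x^2t^2-2(1-x^2)}{1+t^2},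
\]
and $d\vartheta=dt/(1+t^2)$. Since $\int_0^\infty(1+x^2t^2)^{-2}dt=\frac\pi{4x}$ and $\int_0^\infty(1+x^2t^2)^{-3}dt=\frac{3\pi}{16x}$,
\[
\int_0^{\pi/2}\frac{y^2(x^2-y^2)}{(x^2+y^2)^3}\,d\vartheta=\frac{1-x^2}x\Big(\frac\pi4-\frac{3\pi}8(1-x^2)\Big)=\frac\pi8\,\frac{(1-x^2)(3x^2-1)}x .
\]
Finally $x(1-x^2)(3x^2-1)=-\frac12\frac d{dx}[x^2(1-x^2)^2]$, and the primitive vanishes at $0$ and $1$, so
\[
\mathcal D=\frac\pi2\int_0^1x(1-x^2)(3x^2-1)e^{-r\omega x}dx=-\frac\pi4\,r\omega\int_0^1x^2(1-x^2)^2e^{-r\omega x}dx\le0 .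
\qedhere
\]
\end{proof}

Define, for $d\in\{1,2\}$, $A$ of full rank and $\omega>0$,
\[
\bar F(\theta,\omega):=\mathcal J_{A,\theta}\big[e^{-\omega^2|A^+Y|^2/2}\big].
\]
Since $e^{-\omega^2R^2/2}=e^{-\omega^2/2}e^{-\omega^2|A^+Y|^2/2}$, Lemmas~\ref{lem:twocol}(a) and~\ref{lem:laplace} give, with $d=2$,
\begin{equation}\label{eq:I}
\mathcal I(r)=\mathbb E_A\int_0^\infty e^{-\omega^2/2}\int_0^\pi\Lambda_r(\theta,\omega)\,\bar F(\theta,\omega)\,d\theta\,d\omega .
\end{equation}
The exchange of integrals is allowed because $|\Lambda_r|\le\frac4\pi r^2$ and $0\le\bar F\le C$ by Lemma~\ref{lem:F}(i) below. The relevant scale of $\omega$ is $1/R$; as $\mathbb E_S[R^{-2}]=\mathbb E_S[v_1^2+v_2^2]=2/n$, we expect only $\omega$ up to about $n^{-1/2}$ to matter.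

\section{The two-column Gaussian functional}\label{sec:functional}

In this section $d\in\{1,2\}$, $A$, $\omega>0$ and $\theta$ are fixed; $A$ is deterministic, of full rank, with singular values $s_1\le\dots\le s_{n-2}$. We study how $\bar F$ depends on $\theta$. The $2n'$ entries of $(Y_1,Y_2)$ are indexed by $\alpha=(j,i)$, $j\in\{1,2\}$, $1\le i\le n'$. For $\Delta=(\Delta_\alpha)$ in the cube $[a-1,b-1]^{2n'}$ let $T=I+\operatorname{diag}\Delta$, let $\varphi_\Delta$ be the density of $N(0,T)$ on $\mathbb R^{2n'}$, and put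
\[
F(\Delta):=\mathcal J^{\varphi_\Delta}_{A,\theta}\big[e^{-\omega^2|A^+Y|^2/2}\big].
\]
By Tonelli's theorem $\bar F=\mathbb EF(\Delta)$ when the $\Delta_\alpha$ are independent copies of $\tau-1$. We compare $\bar F$ with the Gaussian value $F(0)$ by switching on the $\Delta_\alpha$ one at a time. The effect of $\Delta_\alpha$ is governed by a diagonal entry of
\[
K=K_\omega:=\omega^2(AA^T+\omega^2)^{-1}.
\]
This matrix is the identity on $W^\perp$ and has eigenvalue $\omega^2/(s_k^2+\omega^2)$ on the $k$th left singular vector of $A$. So $P\le K\le I$, and $K_\omega$ increases with $\omega$. Put $w_\alpha:=K_{ii}\in[0,1]$ for $\alpha=(j,i)$, and $\Sigma_2:=\sum_\alpha w_\alpha^2$, $\Sigma_3:=\sum_\alpha w_\alpha^3$.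

\begin{lemma}\label{lem:F}
\textup{(i)} $0\le F(\Delta)\le C\prod_k(1+a\omega^2/s_k^2)^{-1/2}$ on the cube, and $F(0)$ does not depend on $\theta$.

\textup{(ii)} $|\bar F-F(0)|\le Ce^{C\Sigma_2}\Sigma_2\,F(0)$.

\textup{(iii)} For $d=2$, $\bar F=F(0)\big[1+\frac V2\sum_i(\mathcal A_i+\mathcal B_i\cos4\theta)\big]+\mathrm{Rem}$, where
\[
\mathcal A_i=\tfrac9{16}K_{ii}^2-\tfrac3{16}K_{ii}P_{ii}-\tfrac9{128}P_{ii}^2,\qquad\mathcal B_i=\tfrac3{16}\big(K_{ii}^2+K_{ii}P_{ii}-\tfrac18P_{ii}^2\big)\ge0,
\]
and $|\mathrm{Rem}|\le Ce^{C\Sigma_2}(\Sigma_3+\Sigma_2^2)\,F(0)$.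
\end{lemma}

With $K=P=I_2$ the coefficients are $\frac{39}{128}$ and $\frac{45}{128}$, as in Section~\ref{sec:two}.

\begin{proof}
\emph{Step 1: regularization.} The constraint $PY_\theta=0$ is a degenerate quadratic penalty; we soften it to obtain an ordinary Gaussian expectation. For $\lambda>0$ and $(Y_1,Y_2)\sim N(0,T)$ let
\[
F^\lambda(\Delta)=\Big(\frac\lambda{2\pi}\Big)^{d/2}\mathbb E\Big[e^{-\lambda|PY_\theta|^2/2-\omega^2|A^+Y_\theta|^2/2}\,|PY_\theta^\perp|\Big].
\]
Write $Y_\theta=Y+z$ with $Y\in W$, $z\in W^\perp$, so that $A^+Y_\theta=A^+Y$, and $Y_\theta^\perp=Y'$. Then $F^\lambda(\Delta)=\int_{W^\perp}(\frac\lambda{2\pi})^{d/2}e^{-\lambda|z|^2/2}\,\Xi_\Delta(z)\,dz$ with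
\[
\Xi_\Delta(z)=\int_WdY\int dY'\,\varphi_\Delta\big(\mathsf c(Y+z)-\mathsf sY',\,\mathsf s(Y+z)+\mathsf cY'\big)\,|PY'|\,e^{-\omega^2|A^+Y|^2/2}.
\]
Here $\varphi_\Delta\le(2\pi a)^{-n'}e^{-(|Y|^2+|Y'|^2)/2b}$. So $\Xi_\Delta$ is continuous by dominated convergence and bounded uniformly in $\Delta$, and $\Xi_\Delta(0)=F(\Delta)$. Hence $F^\lambda(\Delta)\to F(\Delta)$ boundedly as $\lambda\to\infty$, and $\mathbb EF^\lambda(\Delta)\to\bar F$. It suffices to prove the statements for $F^\lambda$ with constants independent of $\lambda$ and with coefficients that converge to $\mathcal A_i,\mathcal B_i$.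

\emph{Step 2: closed form.} Let $\Theta=[\mathsf cI,\ \mathsf sI]$, $Q_0=\omega^2(A^+)^TA^++\lambda P$, $Q=\Theta^TQ_0\Theta$, and $L=O^T[-\mathsf sI,\ \mathsf cI]$, where the columns of $O$ are an orthonormal basis of $W^\perp$. Then $\Theta\Theta^T=I$, $LL^T=I_d$, $L\Theta^T=0$, hence $LQ=0$. With $\mathcal Y=(Y_1,Y_2)$ we have $F^\lambda=(\frac\lambda{2\pi})^{d/2}\mathbb E[e^{-\mathcal Y^TQ\mathcal Y/2}|L\mathcal Y|]$. The product of $\varphi_\Delta$ and $e^{-\mathcal Y^TQ\mathcal Y/2}$ is $\det(I+TQ)^{-1/2}$ times the density of $N(0,\Sigma)$, $\Sigma=(T^{-1}+Q)^{-1}$. So, with $\eta$ as in Section~\ref{sec:two},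
\[
F^\lambda=q\,\eta(\Gamma),\qquad q=\Big(\frac\lambda{2\pi}\Big)^{d/2}\det(I+TQ)^{-1/2},\qquad\Gamma=L\Sigma L^T .
\]
Let $U=(I+TQ)^{-1}$, $\widehat K=QU=Q^{1/2}(I+Q^{1/2}TQ^{1/2})^{-1}Q^{1/2}$, which is symmetric and positive semidefinite, and $\ell_\alpha=LUe_\alpha\in\mathbb R^d$. With $\partial_\alpha=\partial/\partial\Delta_\alpha$ these quantities form a closed system:
\begin{equation}\label{eq:rules}
\partial_\alpha q=-\tfrac12\widehat K_{\alpha\alpha}q,\quad\partial_\alpha\widehat K_{\beta\gamma}=-\widehat K_{\beta\alpha}\widehat K_{\alpha\gamma},\quad\partial_\alpha\Gamma=\ell_\alpha\ell_\alpha^T,\quad\partial_\alpha\ell_\beta=-\widehat K_{\alpha\beta}\ell_\alpha .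
\end{equation}
Indeed $\partial_\alpha T=e_\alpha e_\alpha^T$, so $\partial_\alpha\log\det(I+TQ)=\operatorname{tr}(Ue_\alpha e_\alpha^TQ)=\widehat K_{\alpha\alpha}$. Next $\partial_\alpha U=-Ue_\alpha e_\alpha^TQU=-Ue_\alpha e_\alpha^T\widehat K$, which gives the second and fourth rules. Finally $\Sigma=UT$ is symmetric, so $\partial_\alpha\Sigma=\Sigma T^{-1}e_\alpha e_\alpha^TT^{-1}\Sigma=Ue_\alpha e_\alpha^TU^T$.

\emph{Step 3: bounds on the cube.} Let $K^\lambda=Q_0(I+Q_0)^{-1}$. It agrees with $K$ on $W$ and equals $\frac\lambda{1+\lambda}$ on $W^\perp$, so $K^\lambda\le K$ and $K^\lambda\to K$. Since $\Theta\Theta^T=I$, $Q(I+Q)^{-1}=\Theta^TK^\lambda\Theta$, whose $\alpha$th diagonal entry is $\mathsf c^2K^\lambda_{ii}$ or $\mathsf s^2K^\lambda_{ii}$. From $T\ge aI$ and $1+ax\ge a(1+x)$ we get $\widehat K\le Q(I+aQ)^{-1}\le a^{-1}Q(I+Q)^{-1}$. Hence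
\[
\|\widehat K\|\le a^{-1},\qquad\widehat K_{\alpha\alpha}\le a^{-1}w_\alpha,\qquad|\widehat K_{\alpha\beta}|\le a^{-1}\sqrt{w_\alpha w_\beta}.
\]
As $U=I-T\widehat K$ and $L\widehat K=LQU=0$, we have $LU=L-L\operatorname{diag}(\Delta)\widehat K$. With $|Le_\alpha|^2\le P_{ii}\le w_\alpha$ and $|\widehat Ke_\alpha|^2\le\|\widehat K\|\widehat K_{\alpha\alpha}$ this gives $|\ell_\alpha|\le C\sqrt{w_\alpha}$. Also $aI\le\Gamma\le bI$. For the upper bound, $\Sigma\le T\le bI$. For the lower bound, $\Sigma\ge(a^{-1}+Q)^{-1}$, and $QL^T=0$ gives $(a^{-1}+Q)^{-1}L^T=aL^T$. The function $\eta$ is smooth and positive on positive definite matrices: for $d=1$ it is $c_*\sqrt\Gamma$, and for $d=2$ see the integral formula before \eqref{eq:eta}. On the compact set $\{aI\le\Gamma\le bI\}$ it lies between two positive constants and its derivatives of order at most $4$ are bounded.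

Part (i) follows: $\det(I+TQ)=\det(I+Q^{1/2}TQ^{1/2})\ge\det(I+aQ)=\det(I+aQ_0)=(1+a\lambda)^d\prod_k(1+a\omega^2/s_k^2)$, so $q\le(2\pi a)^{-d/2}\prod_k(1+a\omega^2/s_k^2)^{-1/2}$. At $\Delta=0$ we have $\Gamma=I$, since the two bounds above hold with $a=b=1$, and $\det(I+Q)=\det(I+Q_0)$ does not depend on $\theta$.

\emph{Step 4: derivatives.} We claim that on the whole cube
\begin{equation}\label{eq:deriv}
|\partial_{\alpha_1}\cdots\partial_{\alpha_l}F^\lambda|\le C\,w_{\alpha_1}\cdots w_{\alpha_l}\,F^\lambda\qquad(l\le4).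
\end{equation}
Write $\ell\odot\ell'=\frac12(\ell\ell'^T+\ell'\ell^T)$. By induction on $l$, the derivative is a sum, with a number of terms and coefficients that depend only on $l$, of expressions
\[
q\cdot D^j\eta(\Gamma)\big[\ell_{\beta_1}\odot\ell_{\beta_1'},\dots,\ell_{\beta_j}\odot\ell_{\beta_j'}\big]\cdot\prod\widehat K_{\gamma\gamma'},
\]
in which each of the labels $\alpha_1,\dots,\alpha_l$, counted as distinct symbols, fills exactly two of the index slots $\beta,\beta',\gamma,\gamma'$. To see this, apply a further $\partial_\alpha$ and use \eqref{eq:rules}. On $q$ it adds a factor $\widehat K_{\alpha\alpha}$; on $D^j\eta(\Gamma)$ it adds an argument $\ell_\alpha\odot\ell_\alpha$; it replaces $\widehat K_{\gamma\gamma'}$ by $-\widehat K_{\gamma\alpha}\widehat K_{\alpha\gamma'}$, and $\ell_\beta$ by $-\widehat K_{\alpha\beta}\ell_\alpha$. Each time two slots labeled $\alpha$ appear and the old labels keep their multiplicity. By Step 3 each slot contributes at most $C\sqrt w$ of its label, and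 $q\le CF^\lambda$. This proves \eqref{eq:deriv}. In particular $|\partial_\alpha\log F^\lambda|\le C$, so moving one coordinate within $[a-1,b-1]$ changes $F^\lambda$ by a factor at most $C$.

\emph{Step 5: replacement.} Order the indices as $1,\dots,2n'$ and let $F_j=F^\lambda(\Delta_1,\dots,\Delta_j,0,\dots,0)$. The variable $\Delta_j$ is bounded, has mean $0$ and variance $V$, and is independent of $\Delta_{<j}$; the segment from $0$ to $\Delta_j$ lies in $[a-1,b-1]$. Taylor's formula in $\Delta_j$ to second and to third order, with \eqref{eq:deriv} and the last sentence of Step 4 for the remainder, gives conditionally on $\Delta_{<j}$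
\[
|\mathbb E_{\Delta_j}F_j-F_{j-1}|\le Cw_j^2F_{j-1},\qquad\big|\mathbb E_{\Delta_j}F_j-F_{j-1}-\tfrac V2\partial_j^2F^\lambda(\Delta_{<j},0)\big|\le Cw_j^3F_{j-1}.
\]
The first bound gives $\mathbb EF_j\le\prod_{i\le j}(1+Cw_i^2)F_0\le e^{C\Sigma_2}F_0$, and summing it over $j$ gives (ii). In the second bound we replace the variables $\Delta_i$, $i<j$, inside $\partial_j^2F^\lambda$ by $0$, one at a time. By the second-order Taylor formula and $|\partial_i^2\partial_j^2F^\lambda|\le Cw_i^2w_j^2F^\lambda$, the $i$th replacement costs at most $Cw_i^2w_j^2\,\mathbb EF_{i-1}$. Summing over $i<j$ and over $j$,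
\[
\Big|\mathbb EF^\lambda(\Delta)-F^\lambda(0)-\frac V2\sum_\alpha\partial_\alpha^2F^\lambda(0)\Big|\le Ce^{C\Sigma_2}(\Sigma_3+\Sigma_2^2)\,F^\lambda(0).
\]

\emph{Step 6: second derivatives at $0$ for $d=2$.} By rotation invariance $\eta(I+s\ell\ell^T)=\eta(\operatorname{diag}(1+s|\ell|^2,1))$, so \eqref{eq:eta} gives $D\eta(I)[\ell\ell^T]=\frac14\mu_2|\ell|^2$ and $D^2\eta(I)[\ell\ell^T,\ell\ell^T]=-\frac3{32}\mu_2|\ell|^4$, with $\eta(I)=\mu_2$. Let $x=\widehat K_{\alpha\alpha}$ and $y=|\ell_\alpha|^2$ at $\Delta=0$. By \eqref{eq:rules}, $\partial_\alpha q=-\frac12xq$, $\partial_\alpha^2q=(\frac12+\frac14)x^2q$, and $\partial_\alpha(\ell_\alpha\ell_\alpha^T)=-2x\ell_\alpha\ell_\alpha^T$. So $\partial_\alpha\eta=\frac14\mu_2y$, $\partial_\alpha^2\eta=-\mu_2(\frac12xy+\frac3{32}y^2)$, and the product rule gives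
\[
\partial_\alpha^2F^\lambda(0)=F^\lambda(0)\big[\tfrac34x^2-\tfrac14xy-\tfrac12xy-\tfrac3{32}y^2\big].
\]
At $\Delta=0$, $\widehat K=\Theta^TK^\lambda\Theta$ and $LU=L$. So $x=\mathsf c^2K^\lambda_{ii}$, $y=\mathsf s^2P_{ii}$ for $\alpha=(1,i)$, and $x=\mathsf s^2K^\lambda_{ii}$, $y=\mathsf c^2P_{ii}$ for $\alpha=(2,i)$. As $\lambda\to\infty$ the two brackets for the index $i$ add up to
\[
(\mathsf c^4+\mathsf s^4)\big(\tfrac34K_{ii}^2-\tfrac3{32}P_{ii}^2\big)-\tfrac32\mathsf c^2\mathsf s^2K_{ii}P_{ii},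
\]
which is $\mathcal A_i+\mathcal B_i\cos4\theta$ by \eqref{eq:trig}. Finally $\mathcal B_i\ge0$ because $K_{ii}\ge P_{ii}\ge0$.
\end{proof}

\section{Small singular values and delocalization}\label{sec:deloc}

Lemma~\ref{lem:F} is useful in two regimes: part (i) when the product over $k$ is tiny, which is easier for large $\omega$, and parts (ii), (iii) when all $K_{ii}$ are small, which is easier for small $\omega$. We show that with high probability the two regimes meet at one value $\omega_1$ of order $m/\sqrt n$. Both facts come from a lower bound for $\sum s^{-2}$ that survives the removal of its $m$ largest terms.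

\begin{lemma}\label{lem:sv}
Let $G$ be an $N'\times N$ matrix with independent $\xi$ entries, $N\in\{n-2,n-1\}$, $0\le N'-N\le2$, with singular values $s_1\le\dots\le s_N$. There is $c_0=c_0(a,b)>0$ such that for $n$ large, with probability at least $1-2ne^{-2m}$, $\sum_{l>m}s_l^{-2}\ge c_0n/m$.
\end{lemma}

\begin{proof}
Almost surely $G$ has full rank. Take $\lfloor N/2m\rfloor$ disjoint blocks $J$ of $2m$ columns. Let $G_J$ be the submatrix of these columns, $F_J$ the span of the columns outside $J$, and $\Pi_J$ the projection onto $F_J^\perp$, a space of dimension $N'-N+2m\le2m+2$ that is independent of $G_J$.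

\emph{The projected blocks have small norm.} Recall that the unit sphere of $\mathbb R^D$ has a $\frac14$-net with at most $9^D$ points, and that the norm of a bilinear form is at most twice its maximum over $\frac14$-nets of the two spheres. Given $F_J$ and $\tau$, for unit vectors $y\in F_J^\perp$, $x\in\mathbb R^{2m}$, the variable $y^TG_Jx$ is a centered Gaussian of variance $\sum y_i^2x_j^2\tau_{ij}\le b$. With $\lambda_0^2=2b(1+4\log9)$,
\[
\mathbb P\big(\|\Pi_JG_J\|>2\lambda_0\sqrt{2m}\big)\le9^{4m+2}\cdot2e^{-2m\lambda_0^2/2b}=2e^{-2m}\,9^{2-4m}\le2e^{-2m}.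
\]
So with probability at least $1-2ne^{-2m}$ all blocks satisfy $\|\Pi_JG_J\|^2\le8\lambda_0^2m$. Assume this.

\emph{The rows of $G^+$ in a block.} Let $g_l$ be the columns of $G$ and $g_j^*$ the rows of $G^+$; they lie in $\operatorname{range}G$ and $\langle g_j^*,g_l\rangle=\delta_{jl}$. For $j\in J$, $g_j^*$ lies in $F_J^\perp\cap\operatorname{range}G$. This space has dimension $2m$ and contains $\operatorname{range}(\Pi_JG_J)$, which also has dimension $2m$; so they are equal. Moreover $\langle g_j^*,\Pi_Jg_l\rangle=\delta_{jl}$ for $l\in J$. Hence the rows of $G^+$ indexed by $J$ form the matrix $B_J=(\Pi_JG_J)^+$, which has $2m$ singular values, each with square at least $1/(8\lambda_0^2m)$.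

\emph{Removing $m$ directions.} For an orthogonal projection $E$ of rank $m$, $\|B_JE\|_{HS}^2=\operatorname{tr}(B_J^TB_JE)$ is at most the sum of the $m$ largest eigenvalues of $B_J^TB_J$. So $\|B_J(I-E)\|_{HS}^2\ge m/(8\lambda_0^2m)=1/(8\lambda_0^2)$. Let $E$ be the projection onto the left singular vectors of $G$ for $s_1,\dots,s_m$. Then
\[
\sum_{l>m}s_l^{-2}=\|G^+(I-E)\|_{HS}^2\ge\sum_J\|B_J(I-E)\|_{HS}^2\ge\frac{\lfloor N/2m\rfloor}{8\lambda_0^2}\ge\frac{n}{32\lambda_0^2m}.
\qedhere
\]
\end{proof}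

\begin{lemma}\label{lem:prod}
Let $x_1\ge\dots\ge x_N\ge0$ and $m\le N$. If $x_m\ge2$ or $\sum_{l>m}x_l\ge2m$, then $\prod_l(1+x_l)^{-1/2}\le e^{-m/2}$.
\end{lemma}

\begin{proof}
If $x_m\ge2$, the first $m$ factors give $3^{-m/2}\le e^{-m/2}$. Otherwise $x_l<2$ for $l>m$, so $\log(1+x_l)\ge x_l/2$ by concavity, and the product is at most $\exp(-\frac14\sum_{l>m}x_l)\le e^{-m/2}$.
\end{proof}

Put $\omega_1^2:=\dfrac2{ac_0}\dfrac{m^2}n$.

\begin{lemma}\label{lem:good}
Let $A$ have independent $\xi$ entries and size $n\times(n-2)$, $(n-1)\times(n-2)$ or $n\times(n-1)$, with singular values $s_k$, and let $K_\omega=\omega^2(AA^T+\omega^2)^{-1}$. For $n$ large, with probability at least $1-n^{-10}$ the following event $\mathcal G$ holds: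
\begin{itemize}
\item[(G1)] $\prod_k(1+a\omega^2/s_k^2)^{-1/2}\le e^{-m/2}$ for all $\omega\ge\omega_1$;
\item[(G2)] $\max_i(K_\omega)_{ii}\le Cm/n$ for all $0<\omega\le\omega_1$.
\end{itemize}
\end{lemma}

\begin{proof}
By monotonicity in $\omega$ it suffices to take $\omega=\omega_1$. On the event of Lemma~\ref{lem:sv} for $A$, the numbers $x_l=a\omega_1^2/s_l^2$ satisfy $\sum_{l>m}x_l\ge a\omega_1^2c_0n/m=2m$, and (G1) follows from Lemma~\ref{lem:prod}.

For (G2) let $a_i$ be the $i$th row of $A$, as a column vector, and $A_i$ the matrix without it; they are independent. The Schur complement formula for a diagonal entry of an inverse and the identity $I-A_i^T(A_iA_i^T+\omega_1^2)^{-1}A_i=\omega_1^2(A_i^TA_i+\omega_1^2)^{-1}$ give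
\[
K_{ii}^{-1}=\omega_1^{-2}\big(\omega_1^2+|a_i|^2-a_i^TA_i^T(A_iA_i^T+\omega_1^2)^{-1}A_ia_i\big)=1+a_i^TBa_i,\qquad B=(A_i^TA_i+\omega_1^2)^{-1}.
\]
The size of $A_i$ is admissible in Lemma~\ref{lem:sv}. Fix $A_i$ in the event of that lemma, let $s_1'\le s_2'\le\cdots$ be its singular values, and let $\beta_l=(s_l'^2+\omega_1^2)^{-1}$ be the eigenvalues of $B$ in decreasing order. Given $\tau$, $a_i=T_i^{1/2}\mathbf g$ with $T_i\ge aI$ diagonal and $\mathbf g$ standard Gaussian. The matrix $T_i^{1/2}BT_i^{1/2}$ has the same eigenvalues as $B^{1/2}T_iB^{1/2}\ge aB$. So $a_i^TBa_i$ stochastically dominates $a\sum_l\beta_lg_l^2$ with $g_l$ independent $N(0,1)$. Markov's inequality with $t=2\omega_1^2$ gives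
\[
\mathbb P\Big(\sum_l\beta_lg_l^2\le\frac m{8\omega_1^2}\Big)\le e^{m/4}\,\mathbb Ee^{-t\sum_l\beta_lg_l^2}=e^{m/4}\prod_l(1+x_l)^{-1/2},\qquad x_l=4\omega_1^2\beta_l .
\]
If $s_m'^2\le\omega_1^2$ then $x_m\ge2$. If $s_m'^2>\omega_1^2$ then $\beta_l\ge\frac12s_l'^{-2}$ for $l>m$, and $\sum_{l>m}x_l\ge2\omega_1^2c_0n/m=4m/a\ge2m$. In both cases Lemma~\ref{lem:prod} bounds the probability by $e^{-m/4}$. So, with conditional probability at least $1-e^{-m/4}$, $K_{ii}^{-1}\ge am/(8\omega_1^2)=a^2c_0n/(16m)$. The total failure probability is at most $2ne^{-2m}+n(2ne^{-2m}+e^{-m/4})\le n^{-10}$ for large $n$, since $m\ge\log^2n$.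
\end{proof}

\section{Proof of Proposition~\ref{prop:key}}\label{sec:key}

Take $d=2$ and split \eqref{eq:I} into three parts. On $\mathcal G^c$ use $|\Lambda_r|\le\frac4\pi r^2$ and $\bar F\le C$; the contribution is at most $Cr^2n^{-10}$. On $\mathcal G$ with $\omega>\omega_1$, Lemma~\ref{lem:F}(i) and (G1) give $\bar F\le Ce^{-m/2}$; the contribution is at most $Cr^2e^{-m/2}$. On $\mathcal G$ with $\omega\le\omega_1$, (G2) gives
\begin{equation}\label{eq:sigmas}
\Sigma_2\le Cm^2/n\le1,\qquad\Sigma_3\le Cm^3/n^2 .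
\end{equation}
Insert Lemma~\ref{lem:F}(iii). The quantities $F(0)$, $\mathcal A_i$, $\mathcal B_i$ do not depend on $\theta$, so
\[
\int_0^\pi\Lambda_r\bar F\,d\theta=F(0)\Big(1+\frac V2\sum_i\mathcal A_i\Big)\int_0^\pi\Lambda_r\,d\theta+F(0)\frac V2\sum_i\mathcal B_i\int_0^\pi\cos4\theta\,\Lambda_r\,d\theta+\int_0^\pi\Lambda_r\,\mathrm{Rem}\,d\theta .
\]
By \eqref{eq:kernel} the first term vanishes and the second is at most $0$, since $F(0),V,\mathcal B_i\ge0$. By \eqref{eq:sigmas} and $F(0)\le C$, the third is at most $Cr^2m^4n^{-2}$. Integrating over $\omega\in[0,\omega_1]$ gives at most $Cr^2\omega_1m^4n^{-2}\le Cr^2m^5n^{-5/2}$. Altogether $\mathcal I(r)\le Cr^2m^5n^{-5/2}$ for all $r>0$, and Lemma~\ref{lem:stein} gives $\mu_nZ_1-c_*Z\le Cm^5n^{-3/2}$. This proves Proposition~\ref{prop:key}, and with it Theorem~\ref{thm:main}.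

\begin{remark}
The sign of the $\cos4\theta$ term cannot be bypassed with the estimates at hand. Using only Lemma~\ref{lem:F}(ii) on $\mathcal G\cap\{\omega\le\omega_1\}$ gives $r^{-2}|\mathcal I(r)|\le C\omega_1m^2/n\le Cm^3n^{-3/2}$, which is not $o(n^{-3/2})$.
\end{remark}

\section{The fourth moment of the normal vector}\label{sec:fourth}

To pass from Theorem~\ref{thm:main} to Theorem~\ref{thm:general}(a) we improve the use of Lemma~\ref{lem:gain} in two places: the third moment of $\Delta$ need not vanish, and $\mathbb E\sum_iu_i^4$ is asymptotically $3/n$, not just at least $1/n$.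

\begin{lemma}\label{lem:moments}
For $u$ as in Lemma~\ref{lem:one} and $n$ large,
\[
\mathbb E\sum_iu_i^6\le\frac{Cm^2}{n^2},\qquad\mathbb E\sum_iu_i^4=\frac3n+O\Big(\frac{m^6}{n^2}\Big).
\]
\end{lemma}

\begin{proof}
Let $A$ be the $n\times(n-1)$ matrix of Lemma~\ref{lem:one}. The projection onto $(\operatorname{range}A)^\perp$ is $uu^T\le K_{\omega_1}$, so $\max_iu_i^2\le Cm/n$ on the event $\mathcal G$ of Lemma~\ref{lem:good}. Since $\sum_iu_i^6\le\max_iu_i^4\le1$, the first bound follows.

The vector $u$ is the null vector of the $(n-1)\times n$ matrix $A^T=(Y_1,Y_2,A')$, so even functions of $u$ are exchangeable. Let $x=\mathbb Eu_1^4$, $y=\mathbb Eu_1^2u_2^2$. One relation is free: $nx+n(n-1)y=\mathbb E|u|^4=1$. A second one comes again from a single angle. With $(u_1,u_2)=\rho(\mathsf c,\mathsf s)$ we have $u_1^4+u_2^4-6u_1^2u_2^2=\rho^4\cos4\theta$. By Lemma~\ref{lem:twocol}(b) and $R^{-4}=\frac12\int_0^\infty\omega^3e^{-\omega^2R^2/2}d\omega$,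
\[
2x-6y=\frac12\,\mathbb E_{A'}\int_0^\infty\omega^3e^{-\omega^2/2}\int_0^\pi\cos4\theta\;\bar F(\theta,\omega)\,d\theta\,d\omega,
\]
where $\bar F$ is taken with $d=1$ and the $(n-1)\times(n-2)$ matrix $A'$; the exchange of integrals is allowed as $0\le\bar F\le C$. Let $\mathcal G$ now be the event of Lemma~\ref{lem:good} for $A'$. As in Section~\ref{sec:key}, $\mathcal G^c$ contributes at most $Cn^{-10}$, and $\mathcal G\cap\{\omega>\omega_1\}$ at most $Ce^{-m/2}$. On $\mathcal G\cap\{\omega\le\omega_1\}$ we have $\Sigma_2\le Cm^2/n\le1$ and $\int_0^\pi\cos4\theta\,F(0)\,d\theta=0$, so by Lemma~\ref{lem:F}(ii) the inner integral is at most $Cm^2/n$ in absolute value. Here the first-order bound is enough, because the weight $\omega^3$ has integral $\omega_1^4/4\le Cm^4/n^2$ on $[0,\omega_1]$. Hence $|2x-6y|\le Cm^6/n^3$. Substituting $y=x/3+O(m^6/n^3)$ in the first relation gives $\frac{n(n+2)}3x=1+O(m^6/n)$, so $nx=\frac3n+O(m^6/n^2)$.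
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}(a)]
Since $|\mathbb E\Delta^3|\le C$, Lemmas~\ref{lem:gain} and~\ref{lem:moments} give $\sqrt{2\pi}Z_1\ge1+\frac{9V}{8n}-Cm^6n^{-2}$, and $\frac98V=\frac38\kappa_4$. By \eqref{eq:gamma} and \eqref{eq:mu},
\[
\gamma_n\ge1+\frac{\frac38\kappa_4-\frac14}n-\frac{C(\log n)^{12}}{n^2},
\]
and \eqref{eq:slope} gives the lower bound. If $\kappa_4>\frac23$, the probability is at least $(1+c'/n)\varepsilon$ for some $c'>0$ and all large $n$. For any $c>0$ and $\varepsilon\in[e^{-cn/2},n^{-3/4}/\log n]$ we have $c'\varepsilon/n>e^{-cn}$ for large $n$, so \eqref{eq:question} fails.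
\end{proof}

\begin{remark}[Use of the hypotheses]
The scale-mixture form of $\xi$ makes every entry a centered Gaussian given $\tau$. This yields the inequality $\cosh\ge1$ in Proposition~\ref{prop:lower}, the formula \eqref{eq:Z1}, the closed form of $F$ in Lemma~\ref{lem:F}, and the tail bounds in Section~\ref{sec:deloc}. The bound $\tau\ge a>0$ controls all densities (Lemma~\ref{lem:one}, Proposition~\ref{prop:lower}, Lemma~\ref{lem:F}(i)), compares $\widehat K$ with $K$, and gives the stochastic domination in Lemma~\ref{lem:good}; without it even the slope $c_*\mathbb E\tau^{-1/2}$ for $n=1$ can be infinite. The bound $\tau\le b$ makes $\xi$ subgaussian and enters the net argument and the Taylor remainders. The condition $\mathbb E\tau=1$ removes the first-order terms in Lemma~\ref{lem:gain} and in the replacement step. The symmetry of $\tau-1$ for $\xi_*$ only serves to drop the cubic term of Lemma~\ref{lem:gain} without further work.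
\end{remark}

\begin{thebibliography}{9}

\bibitem{notes}
\emph{Notes on the Resolution of the Spielman--Teng Conjecture},
\texttt{https://www.abhiw.xyz/assets/f25-spielman-teng.pdf}.

\end{thebibliography}
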